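\title{Deciding whether a direct sum of permutation classes is finitely based}

\begin{abstract}
The direct sum $X\oplus Y$ of two finitely based permutation classes need not be finitely based. We show that one can decide from the bases of $X$ and $Y$ whether it is. If $k$ is the sum of the maximal lengths of basis elements of $X$ and of $Y$, and $N=6k(6k+13)$, then the basis of $X\oplus Y$ is infinite if and only if it has an element of length $N$ or $N+1$. The proof describes $X\oplus Y$ by finitely many forbidden patterns in which certain points are required to lie in a common component of the inversion graph, and shows that a long basis element contains a long oscillating chain that can be lengthened or shortened by two points. The same method applies to classes built from finitely based classes by direct sum, intersection, union and sum closure. We also give an exact criterion for $X\oplus Y$ not to be finitely based, and we classify the finitely based classes $Y$ for which $X\oplus Y$ is finitely based for every finitely based $X$.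
\end{abstract}

\section{Introduction}\label{sec:intro}

A permutation $\sigma$ is \emph{contained} in a permutation $\pi$, written $\sigma\preceq\pi$, if $\pi$, read as a sequence, has a subsequence order isomorphic to $\sigma$; otherwise $\pi$ \emph{avoids} $\sigma$. For example, $231\preceq 24513$, as the subsequence $451$ shows. The empty permutation, of length $0$, is counted as a permutation and is contained in every permutation. A \emph{class} is a non-empty set of finite permutations that is closed downward under $\preceq$; every class contains the empty permutation. The \emph{basis} $\mathcal{B}(X)$ of a class $X$ is the set of $\preceq$-minimal permutations not in $X$. Writing $\operatorname{Av}(S)$ for the set of permutations that avoid every element of $S$, we have $X=\operatorname{Av}(\mathcal{B}(X))$. Since $X$ is closed downward, $\pi$ belongs to $\mathcal{B}(X)$ if and only if $\pi\notin X$ and every permutation obtained from $\pi$ by deleting one point lies in $X$. The class $X$ is \emph{finitely based} if $\mathcal{B}(X)$ is finite.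

A finite basis is a finite description of a class by forbidden patterns of bounded size, and one may ask of any construction on classes whether it preserves the existence of such a description. Intersection does, because $\mathcal{B}(X\cap Y)\subseteq\mathcal{B}(X)\cup\mathcal{B}(Y)$. Union does too. A basis element $\pi$ of $X\cup Y$ contains some $\beta\in\mathcal{B}(X)$ and some $\gamma\in\mathcal{B}(Y)$; the points of these two occurrences already form a permutation outside $X\cup Y$, so by minimality they are all of $\pi$, and $|\pi|\le|\beta|+|\gamma|$.

This paper is about the direct sum. For $\sigma=s_1\ldots s_m$ and $\tau=t_1\ldots t_n$ with $m,n\ge0$ put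
\[
\sigma\oplus\tau=s_1,\ldots,s_m,\;t_1+m,\ldots,t_n+m,
\]
so that, for example, $132\oplus213=132546$. For classes $X$ and $Y$ let
\[
X\oplus Y=\{\sigma\oplus\tau:\ \sigma\in X,\ \tau\in Y\}.
\]
This is a class, since a permutation contained in $\sigma\oplus\tau$ has the form $\sigma'\oplus\tau'$ with $\sigma'\preceq\sigma$ and $\tau'\preceq\tau$, and it contains $X$ and $Y$, since $\sigma$ or $\tau$ may be empty. In the simplest cases the basis stays small. If $I=\operatorname{Av}(21)$ is the class of increasing permutations, then $I\oplus I=I$, and if $R=\operatorname{Av}(12)$ is the class of decreasing permutations, then $R\oplus R=\operatorname{Av}(123,312,231)$ (Example~\ref{ex:RR}). These cases, and the argument for the union, suggest that $\oplus$ preserves finite bases. This is so when one summand is small enough, and false in general: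
\begin{enumerate}
\item[(i)] (Atkinson, Murphy) $\operatorname{Av}(321654)\oplus\operatorname{Av}(321654)$ is not finitely based.
\item[(ii)] (Murphy) For every permutation $\gamma$ and every finitely based class $Y$, the class $\operatorname{Sub}(\gamma)\oplus Y$ is finitely based, and its basis is effectively computable. Here $\operatorname{Sub}(\gamma)$ is the set of all permutations contained in $\gamma$.
\end{enumerate}
The following problem is posed in \cite{talk}.

\medskip
\noindent\textbf{Problem.} \emph{Is there an algorithm that, given the finite bases of two classes $X$ and $Y$, decides whether $X\oplus Y$ is finitely based?}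
\medskip

Membership in $X\oplus Y$ is a finite test: try every way of cutting $\pi$ as $\sigma\oplus\tau$ and check that $\sigma$ and $\tau$ avoid the given bases. Hence the basis elements of $X\oplus Y$ of any given length can be listed. The difficulty is to know when to stop: a priori, long basis elements might appear after a long stretch of lengths with none, or a long run of basis elements might come to an end. Our main result says that neither happens beyond an explicit length, so that the answer to the problem is yes.

\begin{theorem}\label{thm:main}
Let $X$ and $Y$ be finitely based classes. If $\mathcal{B}(X)$ or $\mathcal{B}(Y)$ is empty, then $X\oplus Y$ is the class of all permutations. Otherwise let $m_X$ and $m_Y$ be the maximal lengths of elements of $\mathcal{B}(X)$ and $\mathcal{B}(Y)$, and put $k=m_X+m_Y$ and $N=6k(6k+13)$. The following are equivalent: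
\begin{enumerate}
\item[(a)] $X\oplus Y$ is not finitely based;
\item[(b)] $\mathcal{B}(X\oplus Y)$ has an element of length at least $N$;
\item[(c)] $\mathcal{B}(X\oplus Y)$ has an element of length $N$ or $N+1$.
\end{enumerate}
Hence it is decidable whether $X\oplus Y$ is finitely based; and if it is, its basis is computable, since all its elements have length less than $N$.
\end{theorem}

Theorem~\ref{thm:main} cannot be iterated to treat $X_1\oplus X_2\oplus X_3$, because $X_1\oplus X_2$ may have an infinite basis. The proof, however, works in a family of classes that is closed under several operations. For a class $Z$ let $Z^{\oplus}=\{\sigma_1\oplus\dots\oplus\sigma_r:\ r\ge0,\ \sigma_i\in Z\}$ be its \emph{sum closure}.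

\begin{theorem}\label{thm:expr}
It is decidable whether a class given by an expression built from finitely based classes (given by their bases) with $\oplus$, $\cap$, $\cup$ and $Z\mapsto Z^{\oplus}$ is finitely based; in particular this is decidable for $X_1\oplus\dots\oplus X_n$. In the finitely based case the basis is computable.
\end{theorem}

The proof has four steps. A permutation fails to lie in $X\oplus Y$ for a reason that involves at most $k$ points together with the requirement that some of them lie in one component of the inversion graph (Sections~\ref{sec:comp} and~\ref{sec:linked}). In a basis element all other points serve only to keep these components connected, and a graph-theoretic count shows that a long basis element contains a long path of vertices of degree two whose edges are bridges (Section~\ref{sec:thin}). Such a path can be drawn in a permutation in essentially one way, as an oscillating chain between a left end and a right end (Section~\ref{sec:chains}). Finally, $k$ points cannot detect whether a long chain has been lengthened or shortened by two points, so long basis elements come in infinite families with lengths $n,n+2,n+4,\ldots$ (Section~\ref{sec:pump}).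

The description of long basis elements gives more than decidability. Theorem~\ref{thm:criterion} is an exact criterion for $X\oplus Y$ not to be finitely based, in terms of the two ends of a chain; it contains both results (i) and (ii). Theorem~\ref{thm:class} determines the finitely based classes $Y$ for which $X\oplus Y$ is finitely based for every finitely based $X$: apart from the class of all permutations, they are the classes that contain none of four explicit classes.

\section{Components of the inversion graph}\label{sec:comp}

We regard a permutation as a finite set of points in the plane with distinct $x$-coordinates and distinct $y$-coordinates, up to order isomorphism; the sequence $s_1\ldots s_m$ corresponds to the points $(i,s_i)$. Subpermutations are then subsets. A point $p$ is \emph{SW} of $q$ if it lies to the left of and below $q$, and \emph{NW} of $q$ if it lies to the left of and above $q$; NE and SE are the converse relations of SW and NW. The relations SW and NW are transitive. A permutation is determined up to isomorphism by the relation (SW, NW, NE or SE) that holds between each pair of its points.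

Two points are \emph{adjacent} if they form an inversion, that is, if one is NW of the other; otherwise one is SW of the other. This defines the \emph{inversion graph} $G(\pi)$ on the points of $\pi$. The inversion graph of a subpermutation is the induced subgraph. The words \emph{connected} and \emph{component}, applied to sets of points, refer to $G(\pi)$; a connected set stays connected in every permutation that contains it. The graph of $321$ is a triangle, and the graphs of $2341$ and $4123$ are claws (one vertex joined to three pairwise non-adjacent vertices).

One consequence of transitivity will be used repeatedly: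
\begin{equation}\label{eq:alt}
\begin{array}{l}
\text{if $v$ is adjacent to $u$ and to $w$, and $u,w$ are not adjacent,}\\
\text{then $v$ is NW of both $u$ and $w$, or SE of both.}
\end{array}
\end{equation}
Indeed, if $u$ were NW of $v$ and $v$ NW of $w$, or the same with $u$ and $w$ exchanged, then $u$ and $w$ would be adjacent.

\begin{lemma}\label{lem:sep}
Let $U$ and $V$ be disjoint non-empty connected sets of points with no edge between them. Then every point of $U$ is SW of every point of $V$, or every point of $V$ is SW of every point of $U$.
\end{lemma}

\begin{proof}
Let $p\in V$. Every point of $U$ is SW or NE of $p$. Two adjacent points $u,u'\in U$ lie on the same side of $p$, for if $u'$ is SW of $p$ and $p$ is SW of $u$, then $u'$ is SW of $u$. As $U$ is connected, $p$ is SW of all of $U$ or NE of all of $U$. By symmetry, each $u\in U$ is SW of all of $V$ or NE of all of $V$. If some $p\in V$ is NE of all of $U$, then each $u\in U$ is SW of $p$ and hence of all of $V$. Otherwise each $p\in V$ is SW of all of $U$.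
\end{proof}

Thus the components of $\pi$ are linearly ordered by SW, and $\pi$ is their direct sum in this order; we say that one component is \emph{below} or \emph{above} another. If $\pi=\sigma\oplus\tau$, there is no edge between $\sigma$ and $\tau$, so each component lies inside $\sigma$ or inside $\tau$, and those inside $\sigma$ form an initial segment. For a component $C$ let $C^-$ be the union of $C$ and all components below it, and let $C^+$ be the union of $C$ and all components above it. The components of $C^-$ and of $C^+$ are components of $\pi$.

\begin{lemma}\label{lem:sum}
Let $X$ and $Y$ be classes. Then $\pi\notin X\oplus Y$ if and only if some component $C$ of $\pi$ has $C^-\notin X$ and $C^+\notin Y$. In that case $C$ can be chosen so that, in addition, $C^-\setminus C\in X$.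
\end{lemma}

\begin{proof}
Suppose $\pi\notin X\oplus Y$. Then $\pi\notin X$, so $\pi$ is non-empty and its last component $C$ has $C^-=\pi\notin X$. Let $C$ be the first component with $C^-\notin X$. Then $C^-\setminus C$ is either empty or of the form $C_0^-$ for the preceding component $C_0$, and in both cases it lies in $X$. As $\pi=(C^-\setminus C)\oplus C^+$, we get $C^+\notin Y$.

Conversely, let $C^-\notin X$ and $C^+\notin Y$, and let $\pi=\sigma\oplus\tau$. If $C\subseteq\sigma$, then $C^-\subseteq\sigma$ and $\sigma\notin X$. If $C\subseteq\tau$, then $C^+\subseteq\tau$ and $\tau\notin Y$.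
\end{proof}

In particular, a connected permutation lies in $X\oplus Y$ if and only if it lies in $X$ or in $Y$.

\begin{example}\label{ex:RR}
Let $R=\operatorname{Av}(12)$. A permutation lies in $R\oplus R$ if and only if it has at most two components and each component is decreasing. The permutations of length $3$ with exactly two inversions are $231$ and $312$, so avoiding both means that $G(\pi)$ has no induced path on three vertices, that is, that every component is a complete graph, which is a decreasing sequence. When all components are decreasing, $\pi$ contains $123$ exactly if there are at least three of them. Hence $R\oplus R=\operatorname{Av}(123,312,231)$.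
\end{example}

The next example proves result (i) by hand. It shows the mechanism that produces infinite bases; the rest of the paper shows that there is no other.

\begin{example}\label{ex:AM}
Let $X=\operatorname{Av}(321654)$, and for $t\ge1$ let
\[
\pi_t=4,2,1,\;\;6,3,\;\;8,5,\;\;\ldots,\;\;2t+4,\,2t+1,\;\;2t+6,\,2t+5,\,2t+3,
\]
a permutation of length $2t+6$ whose middle part consists of the pairs $2i+4,\,2i+1$ for $1\le i\le t$. Thus $\pi_1=42163875$, and $\pi_2$ is drawn in Figure~\ref{fig:pi2}. We list the inversions by their left entry. The entry $4$ is inverted with $2,1,3$, and $2$ with $1$. For $1\le i\le t$ the entry $2i+4$ is inverted with $2i+1$ and $2i+3$ only, and $2i+1$ is followed only by larger entries. The last three entries are decreasing. So $G(\pi_t)$ consists of the triangles $\{4,2,1\}$ and $\{2t+6,2t+5,2t+3\}$ and the path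
\[
4,\ 3,\ 6,\ 5,\ 8,\ 7,\ \ldots,\ 2t+4,\ 2t+3
\]
joining them, and these two are its only triangles.

The two triangles form the pattern $321654$, since $4<2t+3$. So $\pi_t\notin X$, and as $\pi_t$ is connected, $\pi_t\notin X\oplus X$. Deleting a point of a triangle leaves a graph with one triangle, while the graph of $321654$ has two, so the result lies in $X\subseteq X\oplus X$. Deleting an inner point of the path leaves two components with one triangle each, so the result lies in $X\oplus X$. Therefore $\pi_t\in\mathcal{B}(X\oplus X)$ for every $t\ge1$, and $X\oplus X$ is not finitely based.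
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\draw[gray!30] (0.5,0.5) grid (10.5,10.5);
\draw[thick] (1,4)--(2,2)--(3,1)--(1,4)--(5,3)--(4,6)--(7,5)--(6,8)--(10,7)--(9,9)--(8,10)--(10,7);
\foreach \x/\y in {1/4,2/2,3/1,8/10,9/9,10/7} \fill (\x,\y) circle (5pt);
\foreach \x/\y in {4/6,5/3,6/8,7/5} \filldraw[fill=white,thick] (\x,\y) circle (5pt);
\node[above left] at (1,4) {$a$};
\node[below right] at (5,3) {$c_1$};
\node[above left] at (4,6) {$c_2$};
\node[below right] at (7,5) {$c_3$};
\node[above left] at (6,8) {$c_4$};
\node[below right] at (10,7) {$b$};
\end{tikzpicture}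
\caption{The permutation $4,2,1,6,3,8,5,10,9,7$ with its inversions drawn as edges. Two copies of $321$ (filled points) are joined by a chain of four points (hollow). It is a basis element of $\operatorname{Av}(321654)\oplus\operatorname{Av}(321654)$, and so is every permutation of this shape whose chain has a positive even number of points.}
\label{fig:pi2}
\end{figure}

The argument for unions breaks down here at a precise place. The six points of the pattern $321654$ witness $\pi_t\notin X$, but on their own they form $321\oplus321\in X\oplus X$. What keeps $\pi_t$ out of $X\oplus X$ is that these six points lie in one component, and the path that achieves this can be arbitrarily long.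

\section{Linked patterns}\label{sec:linked}

Example~\ref{ex:AM} suggests enlarging the notion of a forbidden pattern by recording which of its points must lie in a common component, while forgetting how they are connected.

\begin{definition}\label{def:linked}
A \emph{linked pattern} is a pair $(\tau,\sim)$ where $\tau$ is a non-empty permutation and $\sim$ is an equivalence relation on its points. An \emph{occurrence} of $(\tau,\sim)$ in $\pi$ is a subset of $\pi$ order isomorphic to $\tau$ in which $\sim$-equivalent points lie in the same component of $\pi$. For a finite set $W$ of linked patterns, $E(W)$ is the set of permutations that contain an occurrence of a member of $W$, and $Z(W)$ is the set of all other permutations. The maximal length of a pattern in $W$ is denoted $k(W)$, with $k(\emptyset)=0$.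
\end{definition}

Inequivalent points of an occurrence may lie in the same component or not; only this one-sided requirement is monotone. If $\pi\subseteq\pi'$, then points in one component of $\pi$ lie in one component of $\pi'$, so $E(W)$ is closed upward under $\preceq$. It does not contain the empty permutation. Hence $Z(W)$ is a class. Membership in $E(W)$ is decidable by inspecting all subsets of at most $k(W)$ points.

We call $(\tau,\sim)$ \emph{fully linked} if all points of $\tau$ are equivalent. By Example~\ref{ex:RR}, $R\oplus R=Z(W)$ where $W$ consists of $(123,=)$ and the fully linked pattern $12$. The fully linked pattern $321654$ occurs in each $\pi_t$ ($t\ge1$) of Example~\ref{ex:AM} but not in the permutation $321654$ itself.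

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(1)] If $X$ is finitely based, then $X=Z(W)$ for $W=\{(\beta,=):\beta\in\mathcal{B}(X)\}$.
\item[(2)] From finite sets $W_1,W_2$ of linked patterns one can compute, for each of the four sets
\[
Z(W_1)\cap Z(W_2),\qquad Z(W_1)\cup Z(W_2),\qquad Z(W_1)^{\oplus},\qquad Z(W_1)\oplus Z(W_2),
\]
a finite set $W$ such that $Z(W)$ is that set and $k(W)\le k(W_1)+k(W_2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The elements of $\mathcal{B}(X)$ are non-empty because $X$ contains the empty permutation, and an occurrence of $(\beta,=)$ is an ordinary occurrence of $\beta$.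

(2) Write $Z_i=Z(W_i)$. A \emph{$W_i$-copy} in a permutation $\tau$ is a subset $T_i\subseteq\tau$ with an equivalence relation $\sim_i$ on $T_i$ such that $(T_i,\sim_i)$ is isomorphic to a member of $W_i$. In each construction below, the patterns in $W$ have length at most $k(W_1)+k(W_2)$. There are finitely many linked patterns of bounded length, and the defining conditions can be tested by running through the subsets of $\tau$, so $W$ is finite and computable. We use that lying in the same component of $\pi$ is an equivalence relation: it contains the equivalence relation generated by some relations if and only if it contains each of them.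

\emph{Intersection.} Take $W=W_1\cup W_2$.

\emph{Union.} Let $W$ consist of all $(\tau,\sim)$ such that $\tau=T_1\cup T_2$ for a $W_1$-copy $(T_1,\sim_1)$ and a $W_2$-copy $(T_2,\sim_2)$, which may overlap, and $\sim$ is generated by $\sim_1$ and $\sim_2$. An occurrence of a member of $W$ in $\pi$ is the union of an occurrence of a member of $W_1$ and an occurrence of a member of $W_2$, and every such union is an occurrence of a member of $W$. So $E(W)=E(W_1)\cap E(W_2)$.

\emph{Sum closure.} If $\pi=\sigma_1\oplus\dots\oplus\sigma_r$ with $\sigma_i\in Z_1$, then each component of $\pi$ lies in one $\sigma_i$ and so belongs to $Z_1$; conversely $\pi$ is the sum of its components. Thus $\pi\notin Z_1^{\oplus}$ if and only if some component $C$ of $\pi$, as a permutation in its own right, lies in $E(W_1)$. Since $C$ is connected, it contains an occurrence of $(\tau,\sim)$ if and only if it contains $\tau$. So let $W$ consist of the fully linked patterns $\tau$ with $(\tau,\sim)\in W_1$ for some $\sim$.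

\emph{Direct sum.} By Lemma~\ref{lem:sum} we have to express that some component $C$ has an occurrence from $W_1$ in $C^-$ and one from $W_2$ in $C^+$. The component $C$ is represented in the pattern by the set $K$ of points that lie in it. Let $W$ consist of all $(\tau,\sim)$ such that
\begin{itemize}
\item $\tau=T_1\cup T_2$ for a $W_1$-copy $(T_1,\sim_1)$ and a $W_2$-copy $(T_2,\sim_2)$;
\item there is a non-empty $K\subseteq\tau$ such that every point of $T_1\setminus K$ is SW of every point of $K$, and every point of $T_2\setminus K$ is NE of every point of $K$;
\item $\sim$ is generated by $\sim_1$, $\sim_2$ and $K\times K$.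
\end{itemize}
Let $\pi\notin Z_1\oplus Z_2$. Choose $C$ by Lemma~\ref{lem:sum} with $C^-\in E(W_1)$, $C^+\in E(W_2)$ and $C^-\setminus C\in Z_1$. Let $T_1\subseteq C^-$ and $T_2\subseteq C^+$ be occurrences of members of $W_1$ and $W_2$, and put $K=(T_1\cup T_2)\cap C$. If $T_1$ missed $C$, it would be an occurrence in $C^-\setminus C$, whose components are components of $C^-$; this is impossible, so $K\ne\emptyset$. The points of $T_1\setminus K$ lie in components below $C$ and those of $T_2\setminus K$ in components above $C$, so the second condition holds. Linked points of $T_i$ lie in one component of $C^{\pm}$, which is a component of $\pi$, and $K\subseteq C$. Hence $T_1\cup T_2$ is an occurrence in $\pi$ of a member of $W$.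

Conversely, let $T_1\cup T_2$ be an occurrence in $\pi$ of a member of $W$, and let $C$ be the component of $\pi$ that contains $K$; here we use $K\ne\emptyset$. A point of $T_1\setminus K$ is SW of a point of $C$, so it does not lie in a component above $C$. Hence $T_1\subseteq C^-$, and in the same way $T_2\subseteq C^+$. Points of $T_1$ equivalent under $\sim_1$ lie in one component of $\pi$, which is a component of $C^-$, so $C^-\in E(W_1)$; likewise $C^+\in E(W_2)$. By Lemma~\ref{lem:sum}, $\pi\notin Z_1\oplus Z_2$.
\end{proof}

It remains to decide whether $Z(W)$ is finitely based. In Sections~\ref{sec:thin}--\ref{sec:pump} we fix a finite set $W$ of linked patterns and an integer $k\ge1$ with $k(W)\le k$, and we write $E=E(W)$ and $Z=Z(W)$. A permutation is in $\mathcal{B}(Z)$ if and only if it is in $E$ and none of its one-point deletions is in $E$. The case $W=\emptyset$ is allowed; then $Z$ is the class of all permutations, $\mathcal{B}(Z)=\emptyset$, and the statements about basis elements are vacuous.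

\section{Long basis elements contain long thin paths}\label{sec:thin}

A \emph{cut vertex} of a connected graph $H$ is a vertex whose deletion leaves a disconnected graph. A \emph{bridge} is an edge whose deletion increases the number of components; an edge is a bridge if and only if it lies on no cycle, so a bridge remains a bridge when other edges are deleted.

Minimality of a basis element says that each point outside the occurrence is needed, and it can be needed only for connectivity.

\begin{lemma}\label{lem:cut}
Let $\pi\in\mathcal{B}(Z)$ and let $T$ be an occurrence in $\pi$ of a member of $W$. Then every component $C$ of $\pi$ meets $T$, and every vertex of $C\setminus T$ is a cut vertex of the graph induced on $C$.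
\end{lemma}

\begin{proof}
If $C\cap T=\emptyset$, then $T$ is an occurrence in the proper subpermutation $\pi\setminus C$, whose components are the other components of $\pi$. This contradicts minimality. Now let $v\in C\setminus T$. The set $C-v$ is non-empty, as it contains $C\cap T$. If it were connected, then two points of $T$ lying in one component of $\pi$ would still lie in one connected subset of $\pi-v$, so $T$ would be an occurrence in $\pi-v$, again contradicting minimality.
\end{proof}

A connected graph in which all but a few vertices are cut vertices resembles a tree with few leaves, and such a tree, if large, has a long unbranched stretch. To make this precise, call a vertex \emph{thin} if it has degree $2$ and both edges at it are bridges. In Figure~\ref{fig:pi2} the thin vertices are $c_1,\dots,c_4$.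

We recall the block structure of a connected graph $H$ with at least two vertices. A \emph{block} is a maximal connected subgraph without a cut vertex of its own. Every block has at least two vertices, every edge lies in exactly one block, and every cycle lies inside one block; so a block with two vertices is a single edge that is a bridge of $H$. A vertex is a cut vertex if and only if it lies in at least two blocks. The \emph{block--cut tree} has the blocks and the cut vertices as nodes, a block being joined to the cut vertices that it contains; it is a tree.

\begin{lemma}\label{lem:thin}
Let $H$ be a finite connected graph, let $S$ be a set of $s\ge1$ vertices such that every vertex outside $S$ is a cut vertex, and let $\ell\ge2$. If $H$ has at least $6s\ell$ vertices, then $H$ contains a path of $\ell$ thin vertices.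
\end{lemma}

\begin{proof}
We first bound the number of vertices that are not thin, and then the number of paths into which the thin vertices fall.

\emph{At most $6s$ vertices are not thin.} Since $H$ has more than $s$ vertices, it has a cut vertex, so the block--cut tree has at least two nodes and $f\ge2$ leaves. A cut vertex has degree at least $2$ in the tree, so the leaves are blocks. For a block $B$ let $d_B$ be the number of cut vertices in $B$, which is its degree in the tree, and let $t_B=|B|-d_B$. A vertex that is not a cut vertex lies in $S$ and in only one block, so $\sum_Bt_B\le s$. A leaf block has $d_B=1$ and $|B|\ge2$, so $t_B\ge1$; hence $f\le s$. In any tree the sum of $\deg-2$ over all nodes is $-2$, and leaves contribute $-1$ each, so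
\[
\sum_{\deg\ge3}(\deg-2)=f-2 .
\]
Let $v\notin S$. Then $v$ is a cut vertex, and if it lies in exactly two blocks, both single edges, then it is thin. So if $v$ is not thin, it is of one of three kinds: it has degree at least $3$ in the tree; or it lies in a block with $d_B\ge3$; or it lies in a block with $|B|\ge3$ and $d_B\le2$. Since $1\le\deg\le3(\deg-2)$ for $\deg\ge3$, the number of vertices of the first kind plus $\sum_{d_B\ge3}d_B$ is at most $3(f-2)$; this bounds the first two kinds together. A block with $|B|\ge3$ and $d_B\le2$ has $t_B\ge1$ and so $d_B\le2t_B$; thus there are at most $2s$ vertices of the third kind. Altogether at most $3(f-2)+2s<5s$ vertices outside $S$ are not thin, and the set $M$ of all vertices that are not thin has $|M|\le6s$.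

\emph{The thin vertices form at most $|M|-1$ paths.} The graph $H-M$ has maximal degree at most $2$ and no cycle, because its edges are bridges of $H$; so it is a disjoint union of $q\ge0$ paths. A path with $n$ vertices has $n-1$ edges, and its vertices have total degree $2n$ in $H$, so exactly two edges join it to $M$. For each path delete one of these two edges. We have deleted $q$ bridges from a connected graph, which leaves $q+1$ components. Each of them contains a vertex of $M$, because every path is still joined to $M$. Hence $q+1\le|M|$.

If every path had at most $\ell-1$ vertices, then the number of vertices of $H$ would be at most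
\[
|M|+(|M|-1)(\ell-1)=|M|\ell-(\ell-1)<|M|\ell\le6s\ell .
\]
So some path has at least $\ell$ vertices.
\end{proof}

\begin{corollary}\label{cor:thin}
Let $\ell\ge2$, and let $\pi\in\mathcal{B}(Z)$ with $|\pi|\ge6k\ell$. Then $G(\pi)$ contains a path of $\ell$ thin vertices.
\end{corollary}

\begin{proof}
Let $T$ be an occurrence in $\pi$ of a member of $W$, so $|T|\le k$. Summing over the components, $\sum_C|C|\ge6k\ell\ge\sum_C6\,|C\cap T|\,\ell$, so $|C|\ge6\,|C\cap T|\,\ell$ for some component $C$. By Lemma~\ref{lem:cut}, Lemma~\ref{lem:thin} applies to the graph induced on $C$ with $S=C\cap T\neq\emptyset$, and vertices that are thin in this graph are thin in $G(\pi)$.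
\end{proof}

\section{Chains}\label{sec:chains}

In an abstract graph a path of thin vertices can be lengthened or shortened at will. Here the modified graph must again come from a permutation, and ordinary patterns depend on the positions of the points and not only on the graph. We therefore construct a family of permutations modeled on Example~\ref{ex:AM} and show that every permutation with a long thin path belongs to such a family.

Throughout, $A$ and $B$ are non-empty permutations, $a$ is the topmost point of $A$, and $b$ is the lowest point of $B$. Let $A_1$ be the last component of $A$ and $B_1$ the first component of $B$. Since the components are ordered by SW, $a\in A_1$ and $b\in B_1$; so $a$ is also the topmost point of $A_1$, and $b$ the lowest point of $B_1$.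

\begin{definition}\label{def:chain}
Let $t\ge0$. Form $A\oplus1\oplus\dots\oplus1\oplus B$ with $2t$ single points $c_1,\dots,c_{2t}$, and put $c_0=a$ and $c_{2t+1}=b$. Interchange the heights of $c_{2i}$ and $c_{2i+1}$ for $0\le i\le t$, and interchange the $x$-coordinates of $c_{2i-1}$ and $c_{2i}$ for $1\le i\le t$. The result is $\pi_t(A,B)$. Its \emph{parts} are $A,\{c_1\},\dots,\{c_{2t}\},B$, in this order, and $c_1,\dots,c_{2t}$ are its \emph{chain points}.
\end{definition}

For $A=B=321$ and $t=1$ we start from $32145876$ with $c_0,c_1,c_2,c_3$ equal to $3,4,5,6$. The interchanges of heights give $42136875$, and the interchange of positions gives $42163875$. In general $\pi_t(321,321)$ is the permutation $\pi_t$ of Example~\ref{ex:AM} for $t\ge1$, and $\pi_0(321,321)=421653$.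

\begin{lemma}[Order rule]\label{lem:rule}
In $\pi_t(A,B)$ the order inside $A$ and inside $B$ is the original one. If $p$ and $q$ lie in different parts, $p$ in the earlier part, then $p$ is SW of $q$, unless $\{p,q\}=\{c_i,c_{i+1}\}$ for some $0\le i\le2t$. Each pair $\{c_i,c_{i+1}\}$ is an inversion whose NW point is the one with even index.
\end{lemma}

\begin{proof}
As $a$ is topmost in $A$ and $b$ is lowest in $B$, the points $c_i,c_{i+1}$ are consecutive in height in the direct sum for $0\le i\le2t$, and they are consecutive in position for $1\le i\le2t-1$. The pairs whose heights are interchanged are pairwise disjoint and consecutive in height, and the pairs whose $x$-coordinates are interchanged are pairwise disjoint and consecutive in position. So each interchange alters the relative order of its own pair only. No such pair lies inside $A$ or inside $B$, and each pair $\{c_i,c_{i+1}\}$ is interchanged exactly once. Before the interchanges $c_{2i}$ is SW of $c_{2i+1}$, and exchanging heights makes $c_{2i}$ NW of $c_{2i+1}$. Before the interchanges $c_{2i-1}$ is SW of $c_{2i}$, and exchanging $x$-coordinates makes $c_{2i}$ NW of $c_{2i-1}$.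
\end{proof}

The order rule fixes the relation between every pair of points. Hence a permutation with a decomposition into parts that obeys the rule is isomorphic to $\pi_t(A,B)$, and we shall argue from the rule alone. In particular, the edges of $G(\pi_t(A,B))$ are those of $G(A)$, those of $G(B)$, and $c_ic_{i+1}$ for $0\le i\le2t$. This gives the components.

\begin{lemma}\label{lem:chaincomp}
The components of $\pi_t(A,B)$ are, in increasing order, the components of $A$ other than $A_1$, the set $D=A_1\cup\{c_1,\dots,c_{2t}\}\cup B_1$, and the components of $B$ other than $B_1$. Moreover $D^-=\pi_t(A,B_1)$ and $D^+=\pi_t(A_1,B)$.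
\end{lemma}

When a chain is cut, two pieces remain, each an end with a tail attached. Number the chain also from the right by $d_i=c_{2t+1-i}$, so that $d_0=b$. For $0\le j\le2t$ consider the subpermutations
\[
L_j(A)=A\cup\{c_1,\dots,c_j\},\qquad R_j(B)=\{d_j,\dots,d_1\}\cup B
\]
of $\pi_t(A,B)$. By the order rule, the isomorphism type of $L_j(A)$ depends only on $A$ and $j$. In terms of the $d_i$, the rule says that $d_i,d_{i+1}$ form an inversion whose NW point has odd $d$-index, and that for all other pairs in different parts of the list $\{d_j\},\dots,\{d_1\},B$ the point in the earlier part is SW of the other. This does not involve $t$ or $A$, so the type of $R_j(B)$ depends only on $B$ and $j$. Thus $L_j(A)$ and $R_j(B)$ are defined for all $j\ge0$, with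
\[
A=L_0(A)\preceq L_1(A)\preceq\cdots,\qquad B=R_0(B)\preceq R_1(B)\preceq\cdots .
\]
The graph of $L_j(A)$ is $G(A)$ with a path of $j$ new vertices attached at $a$, and the graph of $R_j(B)$ is $G(B)$ with a path of $j$ new vertices attached at $b$.

\begin{lemma}[Cutting]\label{lem:cutting}
Write $\pi_t=\pi_t(A,B)$.
\begin{enumerate}
\item[(1)] Let $r\ge1$, $i\ge1$ and $i+r-1\le2t$. Deleting $c_i,\dots,c_{i+r-1}$ from $\pi_t$ leaves $L_{i-1}(A)\oplus R_{2t-i-r+1}(B)$.
\item[(2)] Let $1\le i\le2t$. The map $\varphi_i$ that is the identity on $A$ and on $B$ and sends $c_j$ to $c_j$ for $j<i$ and to $c_{j+2}$ for $j>i$ is an isomorphism from $\pi_t-c_i$ onto $\pi_{t+1}-\{c_i,c_{i+1},c_{i+2}\}$. Two points of $\pi_t-c_i$ lie in the same component of $\pi_t$ if and only if their images lie in the same component of $\pi_{t+1}$.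
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The points before the gap form $L_{i-1}(A)$, and the points after it are $B$ and the last $2t-(i+r-1)$ chain points. No pair $\{c_j,c_{j+1}\}$ has one point before the gap and one after it, so by the order rule everything before the gap is SW of everything after it.

(2) By (1), $\pi_t-c_i=L_{i-1}(A)\oplus R_{2t-i}(B)$, and $\pi_{t+1}-\{c_i,c_{i+1},c_{i+2}\}=L_{i-1}(A)\oplus R_{2(t+1)-i-2}(B)$ is the same sum. The map $\varphi_i$ preserves $c$-indices before the gap. After the gap it preserves $d$-indices, since $c_j$ in $\pi_t$ and $c_{j+2}$ in $\pi_{t+1}$ both have $d$-index $2t+1-j$. So it is an isomorphism on each summand. By Lemma~\ref{lem:chaincomp}, $\varphi_i$ maps the points of $D$ into the corresponding component of $\pi_{t+1}$ and each other component onto itself.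
\end{proof}

For example, deleting $c_1=3$ from $\pi_1(321,321)=42163875$, or $c_1,c_2,c_3=3,6,5$ from the permutation of Figure~\ref{fig:pi2}, leaves a copy of $3215764=321\oplus2431$. The shift by two in $\varphi_i$ is what preserves the parity of indices, on which the order rule depends.

An even number of chain points can be absorbed into either end.

\begin{lemma}[Regrouping]\label{lem:regroup}
Let $j,m\ge0$, and consider the points $c_i$ of $\pi_{j+m}(A,B)$.
\begin{enumerate}
\item[(1)] The set $B'=\{c_{2j+1},\dots,c_{2j+2m}\}\cup B\cong R_{2m}(B)$ has lowest point $c_{2j+1}$, and $\pi_{j+m}(A,B)=\pi_j(A,B')$.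
\item[(2)] The set $A'=A\cup\{c_1,\dots,c_{2m}\}\cong L_{2m}(A)$ has topmost point $c_{2m}$, and $\pi_{j+m}(A,B)=\pi_j(A',B)$.
\item[(3)] $\pi_j(A,B)-p=\pi_j(A,B-p)$ for $p\in B\setminus\{b\}$, and $\pi_j(A,B)-p=\pi_j(A-p,B)$ for $p\in A\setminus\{a\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $m=0$ there is nothing to prove in (1) and (2), so let $m\ge1$.

(1) The point $c_{2j+1}$ is SE of $c_{2j+2}$ and SW of all other points of $B'$, so it is lowest in $B'$. Two points in different parts of the list $A,\{c_1\},\dots,\{c_{2j}\},B'$ lie in different old parts, in the same order, and the exceptional pairs among them are $\{c_i,c_{i+1}\}$ with $0\le i\le2j$. So the order rule for $\pi_j(A,B')$ holds.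

(2) The point $c_{2m}$ is NW of $c_{2m-1}$ and NE of all other points of $A'$, so it is topmost in $A'$. Put $c'_i=c_{2m+i}$ for $0\le i\le2j+1$. Two points in different parts of the list $A',\{c'_1\},\dots,\{c'_{2j}\},B$ lie in different old parts, in the same order; the exceptional pairs among them are $\{c'_i,c'_{i+1}\}$, and $c'_i$ has even new index exactly if it has even old index.

(3) The point $b$ is still lowest in $B-p$, the point $a$ is still topmost in $A-p$, and the order rule is inherited by the remaining points.
\end{proof}

We now show that thin paths are chains. Each thin vertex separates its component into two connected pieces, which Lemma~\ref{lem:sep} places SW and NE of each other; the only freedom left is the direction of the inversions along the path, and \eqref{eq:alt} makes it alternate.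

\begin{lemma}[Recognition]\label{lem:recog}
Let $t\ge1$. If $G(\pi)$ contains a path of $2t+3$ thin vertices, then $\pi\cong\pi_t(A,B)$ for some $A$ and $B$.
\end{lemma}

\begin{proof}
Put $\ell=2t+3$, let $w_1\dots w_\ell$ be the path and $C$ the component that contains it. Let $w_0\ne w_2$ and $w_{\ell+1}\ne w_{\ell-1}$ be the other neighbors of $w_1$ and $w_\ell$. The edges $w_jw_{j+1}$ $(0\le j\le\ell)$ are bridges and lie on no cycle, so $w_0,\dots,w_{\ell+1}$ are distinct and $w_{j-1},w_{j+1}$ are not adjacent.

\emph{The two sides of a thin vertex.} Let $1\le j\le\ell$. Every component of $C-w_j$ contains a neighbor of $w_j$, and $w_{j-1},w_{j+1}$ lie in different components, since otherwise the edge $w_jw_{j+1}$ would lie on a cycle. So $C-w_j$ has exactly two components, $U(w_j)\ni w_{j-1}$ and $V(w_j)\ni w_{j+1}$. For $1\le j<\ell$, deleting the bridge $w_jw_{j+1}$ splits $C$ into two connected pieces. Seen from $w_j$ they are $U(w_j)\cup\{w_j\}$ and $V(w_j)$, and seen from $w_{j+1}$ they are $U(w_{j+1})$ and $V(w_{j+1})\cup\{w_{j+1}\}$. Hence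
\begin{equation}\label{eq:UV}
U(w_{j+1})=U(w_j)\cup\{w_j\},\qquad V(w_j)=V(w_{j+1})\cup\{w_{j+1}\}.
\end{equation}
By Lemma~\ref{lem:sep}, $U(w_j)$ is SW of $V(w_j)$ or NE of it. Any $p\in U(w_j)$ and $q\in V(w_{j+1})$ satisfy $p\in U(w_j)\cap U(w_{j+1})$ and $q\in V(w_j)\cap V(w_{j+1})$, so the same alternative holds for $j$ and for $j+1$. Reversing the numbering of the path exchanges $U$ and $V$, so we may assume that $U(w_j)$ is SW of $V(w_j)$ for all $j$.

\emph{Choice of the parts.} By \eqref{eq:alt}, each $w_j$ $(1\le j\le\ell)$ is NW of both its neighbors or SE of both, and the two cases alternate along the path. If $w_1$ is NW of its neighbors, put $c_i=w_{i+1}$; otherwise $w_2$ is, and we put $c_i=w_{i+2}$, for $0\le i\le2t+1$. (The path has one vertex more than is used, to allow this choice.) All $c_i$ are among $w_1,\dots,w_\ell$, and in each pair $\{c_i,c_{i+1}\}$ the point with even index is NW of the other. Let $A$ consist of the components below $C$ together with $U(c_0)\cup\{c_0\}$, and let $B$ consist of $V(c_{2t+1})\cup\{c_{2t+1}\}$ together with the components above $C$. Put $\Sigma_0=A$, $\Sigma_i=\{c_i\}$ for $1\le i\le2t$, and $\Sigma_{2t+1}=B$. By \eqref{eq:UV} these sets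 partition $\pi$, and
\[
U(c_i)=C\cap(\Sigma_0\cup\dots\cup\Sigma_{i-1})\quad(1\le i\le2t+1),
\]
\[
V(c_i)=C\cap(\Sigma_{i+1}\cup\dots\cup\Sigma_{2t+1})\quad(0\le i\le2t).
\]

\emph{The order rule holds.} Let $p\in\Sigma_i$ and $q\in\Sigma_{i'}$ with $i<i'$, and suppose that $\{p,q\}$ is not a pair $\{c_j,c_{j+1}\}$. We claim that $p$ is SW of $q$. If $p\notin C$, then $p$ lies in a component below $C$ and $q$ lies in $C^+$; if $q\notin C$, then $q$ lies in a component above $C$ and $p$ lies in $C^-$. So let $p,q\in C$. If $i'\ge i+2$, then $p\in U(c_{i+1})$ and $q\in V(c_{i+1})$. If $i'=i+1$ and $p\ne c_i$, then $i=0$, $p\in U(c_0)$ and $q\in V(c_0)$. If $i'=i+1$ and $q\ne c_{i+1}$, then $i'=2t+1$, $p\in U(c_{2t+1})$ and $q\in V(c_{2t+1})$. In each case $p$ is SW of $q$.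

Finally, $c_0$ is topmost in $A$, because any other point of $A$ is SW of $c_1$, which is lower than $c_0$. And $c_{2t+1}$ is lowest in $B$, because it is lower than $c_{2t}$, which is SW of every other point of $B$. So $\pi$ obeys the order rule of $\pi_t(A,B)$.
\end{proof}

\section{Pumping and decidability}\label{sec:pump}

Let $h$ be the least integer with $2h>3k$. Then $2h\le3k+2$, so $2h+2\le3k+4$. An occurrence of a member of $W$ uses at most $k$ points, so in a long chain it leaves a gap, and at a gap the map $\varphi_i$ of Lemma~\ref{lem:cutting} inserts or removes two chain points.

\begin{lemma}\label{lem:pumpE}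
For all $A,B$ and all $t\ge h$: $\pi_t(A,B)\in E$ if and only if $\pi_{t+1}(A,B)\in E$.
\end{lemma}

\begin{proof}
Let $T$ be an occurrence in $\pi_t$ of a member of $W$. As $|T|\le k<2t$, it misses some $c_i$ with $1\le i\le2t$, and $\varphi_i(T)$ is an occurrence in $\pi_{t+1}$ by Lemma~\ref{lem:cutting}(2).

Conversely, let $T$ be an occurrence in $\pi_{t+1}$. If $n\le k$ of the chain points $c_1,\dots,c_{2t+2}$ lie in $T$, the others fall into at most $n+1$ runs of consecutive points. If every run had at most two points, then $2t+2\le n+2(n+1)\le3k+2$, contrary to $2t>3k$. So $T$ misses $c_i,c_{i+1},c_{i+2}$ for some $1\le i\le2t$, and $\varphi_i^{-1}(T)$ is an occurrence in $\pi_t$.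
\end{proof}

Some lower bound on $t$ is needed. If $W$ consists of the fully linked pattern $321654$, then $\pi_1(321,321)\in E$, while $\pi_0(321,321)=421653$ has length $6$ and differs from $321654$, so it is not in $E$.

To pump basis elements we must also control one-point deletions. The deleted point may be a chain point, and then the chain is broken. The remedy is to pump elsewhere: the chain is long enough that a stretch of about $2h$ chain points lies entirely on one side of the deleted point, and everything on the other side is absorbed into an end by Lemma~\ref{lem:regroup}. This is why the threshold doubles.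

\begin{lemma}\label{lem:pumpB}
For all $A,B$ and all $t\ge2h+2$: $\pi_t(A,B)\in\mathcal{B}(Z)$ if and only if $\pi_{t+1}(A,B)\in\mathcal{B}(Z)$.
\end{lemma}

\begin{proof}
Write $\pi_s=\pi_s(A,B)$. By Lemma~\ref{lem:pumpE} it suffices to show that $\pi_t$ has a one-point deletion in $E$ if and only if $\pi_{t+1}$ has. Let $\{s,s'\}=\{t,t+1\}$, put $\varepsilon=s'-s=\pm1$, and let $\pi_s-p\in E$. We find a one-point deletion of $\pi_{s'}$ in $E$. Put $u=h+1$, and note that $s\ge2h+2>u$.

\emph{Case $p\in B\cup\{c_i:2u+2\le i\le2s\}$.} Let $B'=\{c_{2u+1},\dots,c_{2s}\}\cup B\cong R_{2(s-u)}(B)$. Its lowest point is the chain point $c_{2u+1}$, which is not in $B$ because $2u+1\le2s$; so $p$ is a point of $B'$ other than the lowest. By Lemma~\ref{lem:regroup}, $\pi_u(A,B'-p)=\pi_s-p\in E$. Both $u$ and $u+\varepsilon$ are at least $h$, so Lemma~\ref{lem:pumpE} gives $\pi_{u+\varepsilon}(A,B'-p)\in E$. By Lemma~\ref{lem:regroup} again, this is a one-point deletion of $\pi_{u+\varepsilon}(A,B')=\pi_{u+\varepsilon+(s-u)}(A,B)=\pi_{s'}$.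

\emph{Case $p\in A\cup\{c_i:1\le i\le2u+1\}$.} Let $A'=A\cup\{c_1,\dots,c_{2u+2}\}\cong L_{2(u+1)}(A)$. Its topmost point is $c_{2u+2}\ne p$. By Lemma~\ref{lem:regroup}, $\pi_{s-u-1}(A'-p,B)=\pi_s-p\in E$. The smaller of the numbers $s-u-1$ and $s'-u-1$ is $t-h-2\ge h$, so Lemma~\ref{lem:pumpE} gives $\pi_{s'-u-1}(A'-p,B)\in E$. This is a one-point deletion of $\pi_{s'-u-1}(A',B)=\pi_{s'}$.
\end{proof}

\begin{proposition}\label{prop:N}
Let $N=6k(6k+13)$ and let $\pi\in\mathcal{B}(Z)$ with $|\pi|\ge N$. Then $\pi\cong\pi_{3k+5}(A,B)$ for some $A$ and $B$, and $\pi_t(A,B)\in\mathcal{B}(Z)$ for all $t\ge3k+4$. In particular, $\mathcal{B}(Z)$ has elements of length $|\pi|-2$ and of length $|\pi|+2r$ for all $r\ge0$. Consequently $\mathcal{B}(Z)$ is infinite if and only if it has an element of length at least $N$, if and only if it has an element of length $N$ or $N+1$.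
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:thin} with $\ell=6k+13=2(3k+5)+3$, the graph $G(\pi)$ contains a path of $\ell$ thin vertices, and Lemma~\ref{lem:recog} gives $\pi\cong\pi_{3k+5}(A,B)$. Since $3k+4\ge2h+2$, Lemma~\ref{lem:pumpB} shows that for $t\ge3k+4$ either all $\pi_t(A,B)$ are basis elements or none is; and $\pi_{3k+5}(A,B)$ is one. The statement on lengths follows from $|\pi_t(A,B)|=|A|+|B|+2t$.

If $\mathcal{B}(Z)$ is infinite, it has an element of length at least $N$, as there are finitely many shorter permutations. An element of length $n\ge N+2$ yields one of length $n-2\ge N$, and repeating this step leads to length $N$ or $N+1$, according to the parity of $n$. An element of length $N$ or $N+1$ yields elements of infinitely many lengths.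
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\mathcal{B}(X)=\emptyset$, then $X$ is the class of all permutations, and so is $X\oplus Y\supseteq X$; the same holds for $Y$. Otherwise Lemma~\ref{lem:closure} gives $X\oplus Y=Z(W)$ with $k(W)\le m_X+m_Y=k$, and the equivalence of (a), (b) and (c) is Proposition~\ref{prop:N}.

The algorithm answers ``finitely based'' if one of the bases is empty. Otherwise it tests, for each permutation $\pi$ of length $N$ or $N+1$, whether $\pi\notin X\oplus Y$ and all one-point deletions of $\pi$ lie in $X\oplus Y$; membership is tested by trying all cuts $\sigma\oplus\tau$. It answers ``finitely based'' if and only if no $\pi$ passes. In that case (b) fails, and the same test on all permutations of length less than $N$ produces the basis.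
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:expr}]
By induction on the expression, Lemma~\ref{lem:closure} computes a finite set $W$ such that the given class is $Z(W)$. If $W=\emptyset$, the class consists of all permutations and its basis is empty. Otherwise put $k=k(W)$ and $N=6k(6k+13)$. Membership in $E(W)$ is decidable, so we can list the basis elements of lengths $N$ and $N+1$. By Proposition~\ref{prop:N} the class is finitely based if and only if there are none, and then all basis elements have length less than $N$ and can be listed.
\end{proof}

\begin{remark}
For $X=Y=\operatorname{Av}(321654)$ we have $k=12$ and $N=72\cdot85=6120$, and the permutation $\pi_{3057}$ of Example~\ref{ex:AM}, of length $2\cdot3057+6=6120$, is a witness for condition (c). The algorithm, which runs through all permutations of this length, establishes decidability but is not meant for computation by hand. The criterion of the next section is better suited to examples.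
\end{remark}

\section{A criterion in terms of the ends of a chain}\label{sec:criterion}

For $X\oplus Y$, the families $\pi_t(A,B)$ that produce infinitely many basis elements can be described by membership in $X$ and $Y$. Cutting the chain must give an element of $X\oplus Y$, and the natural way is that the left piece lies in $X$ and the right piece in $Y$; these are conditions (i) and (ii) below. The uncut permutation must lie outside $X\oplus Y$ because of the component $D$, which means $D^-=\pi_t(A,B_1)\notin X$ and $D^+=\pi_t(A_1,B)\notin Y$; conditions (iii) and (iv) say that this is witnessed after removing part of the chain.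

\begin{theorem}\label{thm:criterion}
Let $X$ and $Y$ be finitely based classes. Then $X\oplus Y$ is not finitely based if and only if there are non-empty permutations $A$, with last component $A_1$, and $B$, with first component $B_1$, such that
\begin{enumerate}
\item[(i)] $L_i(A)\in X$ for all $i$;
\item[(ii)] $R_j(B)\in Y$ for all $j$;
\item[(iii)] $L_i(A)\oplus R_j(B_1)\notin X$ for some $i,j$;
\item[(iv)] $L_i(A_1)\oplus R_j(B)\notin Y$ for some $i,j$.
\end{enumerate}
The ``if'' direction holds for arbitrary classes $X$ and $Y$.
\end{theorem}

\begin{proof}
Write $\pi_t=\pi_t(A,B)$, and let $D$ be as in Lemma~\ref{lem:chaincomp}.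

\emph{If.} The sums in (iii) and (iv) increase with $i$ and $j$, so both conditions hold for a common pair $(i,j)$. Let $2t>i+j$. Deleting the points $c_{i+1},\dots,c_{2t-j}$, of which there is at least one, from $D^-=\pi_t(A,B_1)$ leaves $L_i(A)\oplus R_j(B_1)\notin X$ by Lemma~\ref{lem:cutting}(1), so $D^-\notin X$. Deleting them from $D^+=\pi_t(A_1,B)$ leaves $L_i(A_1)\oplus R_j(B)\notin Y$, so $D^+\notin Y$. By Lemma~\ref{lem:sum}, $\pi_t\notin X\oplus Y$, and so $\pi_t$ contains a basis element of $X\oplus Y$. On the other hand, $\pi_t-c_m=L_{m-1}(A)\oplus R_{2t-m}(B)\in X\oplus Y$ for $1\le m\le2t$ by (i) and (ii), so this basis element uses all $2t$ chain points. Since $t$ can be arbitrarily large, there are arbitrarily long basis elements.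

\emph{Only if.} Suppose $X\oplus Y$ is not finitely based. Then both bases are non-empty by Theorem~\ref{thm:main}. Let $k=m_X+m_Y$. By Lemma~\ref{lem:closure} and Proposition~\ref{prop:N} there are $A$ and $B$ with $\pi_t\in\mathcal{B}(X\oplus Y)$ for all $t\ge3k+4$. Fix $i',j'\ge0$, and choose $t\ge3k+4$ with $2t-i'-j'>k$. By Lemma~\ref{lem:sum} there are a component $C$ of $\pi_t$, an occurrence $P\subseteq C^-$ of an element of $\mathcal{B}(X)$, and an occurrence $Q\subseteq C^+$ of an element of $\mathcal{B}(Y)$. As $|P\cup Q|\le k$, there is an index $m$ with $i'+1\le m\le2t-j'$ and $c_m\notin P\cup Q$. Put $\pi'=\pi_t-c_m=L_{m-1}(A)\oplus R_{2t-m}(B)$. Since $\pi_t$ is a basis element, $\pi'\in X\oplus Y$. The components of $\pi'$ are, in order, the components of $A$ other than $A_1$, then $L_{m-1}(A_1)$, then $R_{2t-m}(B_1)$, and then the components of $B$ other than $B_1$.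

Suppose $C\ne D$. Then $C$ is a component of $\pi'$, the set $P$ lies in the union of $C$ and the components of $\pi'$ below it, and $Q$ lies in the union of $C$ and the components of $\pi'$ above it. Lemma~\ref{lem:sum} gives $\pi'\notin X\oplus Y$, a contradiction. So $C=D$, and
\[
P\subseteq D^--c_m=L_{m-1}(A)\oplus R_{2t-m}(B_1),\qquad
Q\subseteq D^+-c_m=L_{m-1}(A_1)\oplus R_{2t-m}(B).
\]
This proves (iii) and (iv).

Write $\pi'=\sigma\oplus\tau$ with $\sigma\in X$ and $\tau\in Y$. If $\sigma$ contained the component $R_{2t-m}(B_1)$, it would contain all components below it and hence $P$, which is impossible. If $\tau$ contained the component $L_{m-1}(A_1)$, it would contain $Q$, which is impossible too. So the cut lies between these two consecutive components: $\sigma=L_{m-1}(A)\in X$ and $\tau=R_{2t-m}(B)\in Y$. Since $m-1\ge i'$ and $2t-m\ge j'$, we obtain $L_{i'}(A)\in X$ and $R_{j'}(B)\in Y$. The permutations $A$ and $B$ do not depend on $i'$ and $j'$, so (i) and (ii) hold.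
\end{proof}

The ``only if'' direction uses the finite bases twice, through Proposition~\ref{prop:N} and through the bound $|P\cup Q|\le k$, and it fails without them. If $X$ is the class $\operatorname{Av}(321654)\oplus\operatorname{Av}(321654)$ and $Y$ consists of the empty permutation only, then $X\oplus Y=X$ is not finitely based, but (ii) fails for every non-empty $B$.

\begin{example}\label{ex:crit}
For $X=Y=\operatorname{Av}(321654)$ take $A=B=321$. The graphs of $L_i(A)$ and $R_j(B)$ have one triangle each, which gives (i) and (ii), and $L_0(A)\oplus R_0(B)=321654$ gives (iii) and (iv). This is result (i) of the introduction again.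

The class $\operatorname{Av}(321)\oplus\operatorname{Av}(2341)$ is not finitely based either. Take $A=2341$ and $B=321$; both are connected, so $A_1=A$ and $B_1=B$. The graph of $L_i(A)$ is a claw with a path attached, which has no triangle, so $L_i(A)$ avoids $321$. The graph of $R_j(B)$ is a triangle with a path attached at $b$. Only $b$ can have degree $3$, and two of its neighbors are adjacent, so there is no induced claw and $R_j(B)$ avoids $2341$. Finally, $L_0(A)\oplus R_0(B)=2341\oplus321$ contains both $321$ and $2341$.
\end{example}

Conditions (i) and (ii) force both classes to contain all bare chains. By the order rule, the relative position of two chain points $c_i,c_{i'}$ depends only on the order of the indices, on whether they are consecutive, and on their parity; it does not depend on $A$, $B$ or $t$. Let $\mathcal{O}$ be the set of permutations order isomorphic to a subset of the chain points $\{c_1,\dots,c_{2t}\}$ of some $\pi_t$. This is a class, whose members are the subpermutations of the increasing oscillations. The full chains for $t=1,2,3$ are $21$, $3142$ and $315264$. The inversion graph of a member of $\mathcal{O}$ is an induced subgraph of a path, hence a disjoint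 union of paths. The chain points of $\pi_t(A,B)$ lie in $L_{2t}(A)$ and in $R_{2t}(B)$, so
\begin{equation}\label{eq:Oin}
\text{for all $A,B$, each member of $\mathcal{O}$ is contained in some $L_i(A)$ and in some $R_j(B)$.}
\end{equation}

\begin{corollary}\label{cor:O}
Let $X$ and $Y$ be finitely based classes, at least one of which does not contain $\mathcal{O}$. Then $X\oplus Y$ is finitely based, and its basis is computable.
\end{corollary}

\begin{proof}
By \eqref{eq:Oin}, condition (i) of Theorem~\ref{thm:criterion} implies $\mathcal{O}\subseteq X$, and condition (ii) implies $\mathcal{O}\subseteq Y$. So the conditions cannot all hold, and $X\oplus Y$ is finitely based. The basis is computable by Theorem~\ref{thm:main}.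
\end{proof}

This contains Murphy's result (ii). The class $\operatorname{Sub}(\gamma)$ is finite, so it does not contain the infinite class $\mathcal{O}$; and it is finitely based with computable basis, since a basis element has a one-point deletion contained in $\gamma$ and so has length at most $|\gamma|+1$.

\section{Classes whose direct sums are always finitely based}\label{sec:class}

For which finitely based $Y$ is $X\oplus Y$ finitely based for \emph{every} finitely based $X$? By Corollary~\ref{cor:O} it suffices that $\mathcal{O}\not\subseteq Y$. This is not necessary, because Theorem~\ref{thm:criterion} asks more of $Y$ than to contain bare chains. Conditions (i) and (iii) say that $X$ can tell $L_i(A)\oplus R_j(B_1)$ from the permutations $L_{i'}(A)$. If the tails $R_j(B_1)$ were themselves in $\mathcal{O}$, this would be impossible (Lemma~\ref{lem:absorb}). So the graph of $R_j(B_1)$ is not a path, and following the tail into $B_1$ we reach a first vertex of degree at least $3$. Two further neighbors of this vertex are adjacent or not, and the vertex is NW or SE of its predecessor on the tail. These four possibilities lead to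
\[
F_1=4123,\qquad F_2=4132,\qquad F_3=231,\qquad F_4=321 .
\]
All four are connected. We write $f$ for the lowest point of $F_\nu$, the entry $1$, at which the tail of $R_j(F_\nu)$ is attached (Figure~\ref{fig:tails}). Let $\mathcal{D}_\nu$ be the class of permutations contained in $R_j(F_\nu)$ for some $j$. By \eqref{eq:Oin}, $\mathcal{O}\subseteq\mathcal{D}_\nu$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.38]
\begin{scope}
\draw[gray!30] (0.5,0.5) grid (6.5,6.5);
\draw[thick] (2,1)--(1,3)--(4,2)--(3,6)--(5,4) (3,6)--(6,5);
\foreach \x/\y in {3/6,4/2,5/4,6/5} \fill (\x,\y) circle (6pt);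
\node at (3.5,-0.6) {$316245$};
\end{scope}
\begin{scope}[xshift=8.5cm]
\draw[gray!30] (0.5,0.5) grid (6.5,6.5);
\draw[thick] (2,1)--(1,3)--(4,2)--(3,6)--(5,5)--(6,4)--(3,6);
\foreach \x/\y in {3/6,4/2,5/5,6/4} \fill (\x,\y) circle (6pt);
\node at (3.5,-0.6) {$316254$};
\end{scope}
\begin{scope}[xshift=17cm]
\draw[gray!30] (0.5,0.5) grid (5.5,5.5);
\draw[thick] (2,1)--(1,3)--(5,2)--(3,4) (5,2)--(4,5);
\foreach \x/\y in {3/4,4/5,5/2} \fill (\x,\y) circle (6pt);
\node at (3,-0.6) {$31452$};
\end{scope}
\begin{scope}[xshift=24.5cm]
\draw[gray!30] (0.5,0.5) grid (5.5,5.5);
\draw[thick] (2,1)--(1,3)--(5,2)--(4,4)--(3,5)--(5,2);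
\foreach \x/\y in {3/5,4/4,5/2} \fill (\x,\y) circle (6pt);
\node at (3,-0.6) {$31542$};
\end{scope}
\foreach \s in {0,8.5,17,24.5} \foreach \x/\y in {1/3,2/1} \filldraw[fill=white,thick] (\x+\s,\y) circle (6pt);
\end{tikzpicture}
\caption{The patterns $4123$, $4132$, $231$, $321$ (filled points) with a tail of two points (hollow) attached at the lowest point; edges are inversions. Each graph is a path ending in a fork or a triangle. The vertex of degree $3$ is NW of its neighbors in the first two permutations and SE of them in the last two.}
\label{fig:tails}
\end{figure}

The \emph{reverse-complement} $\pi^{rc}$ of $\pi$ is obtained by rotating the point set by $180^\circ$, and $X^{rc}=\{\pi^{rc}:\pi\in X\}$.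

\begin{theorem}\label{thm:class}
Let $Y$ be a finitely based class other than the class of all permutations. The following are equivalent:
\begin{enumerate}
\item[(a)] $X\oplus Y$ is finitely based for every finitely based class $X$;
\item[(a$'$)] $X\oplus Y$ is finitely based for every class $X=\operatorname{Av}(\beta)$ with a one-element basis;
\item[(b)] $Y$ contains none of $\mathcal{D}_1,\mathcal{D}_2,\mathcal{D}_3,\mathcal{D}_4$;
\item[(c)] $\mathcal{B}(Y)$ meets each of $\mathcal{D}_1,\mathcal{D}_2,\mathcal{D}_3,\mathcal{D}_4$.
\end{enumerate}
Condition (c) is decidable. The same statements hold for the left summand, with the order of the summands exchanged and $\mathcal{D}_\nu^{rc}$ in place of $\mathcal{D}_\nu$.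
\end{theorem}

The class of all permutations has to be excluded, since it satisfies (a) but not (b).

\begin{example}\label{ex:Onot}
The class $Y=\operatorname{Av}(321,2341,4123)$ contains $\mathcal{O}$, because disjoint unions of paths contain no triangle and no claw. It satisfies (c): $4123=F_1\in\mathcal{D}_1$, $321\preceq F_2\in\mathcal{D}_2$, $2341=R_1(F_3)\in\mathcal{D}_3$, and $321=F_4\in\mathcal{D}_4$. So $X\oplus Y$ is finitely based for every finitely based $X$, although $\mathcal{O}\subseteq Y$.
\end{example}

\begin{lemma}\label{lem:absorb}
Let $\omega\in\mathcal{O}$. Then every $L_i(A)\oplus\omega$ is contained in some $L_{i'}(A)$.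
\end{lemma}

\begin{proof}
Adding the same even number to all indices of a set of chain points preserves their order, consecutiveness and parity. So $\omega$ has a copy on chain points with indices at least $i+2$, in $\pi_t(A,B)$ for large $t$. By the order rule these points are NE of all points of $L_i(A)$, and the union lies in $L_{2t}(A)$.
\end{proof}

\begin{lemma}\label{lem:branch}
Let $B$ be connected, and suppose $R_{j_0}(B)\notin\mathcal{O}$ for some $j_0$. Then there is $\nu\in\{1,2,3,4\}$ such that every $R_i(F_\nu)$ is contained in some $R_j(B)$.
\end{lemma}

\begin{proof}
Let $j\ge\max(j_0,2)$, $\rho=R_j(B)$ and $u_0=d_j$. The graph $G(\rho)$ is connected, $u_0$ has degree $1$, and by the order rule $u_0$ is SW of all points of $\rho$ other than itself and its neighbor.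

\emph{The walk from $u_0$.} Let $u_1$ be the neighbor of $u_0$, and as long as $u_i$ has degree $2$, let $u_{i+1}$ be its neighbor other than $u_{i-1}$. No vertex is repeated. Indeed, if $u_0,\dots,u_{n-1}$ are distinct and $u_n=u_i$ with $i<n$, then $u_{n-1}$ is a neighbor of $u_i$ with index greater than $i$, so $n-1=i+1$ and $u_n=u_{n-2}$, contrary to the choice of $u_n$. So the walk stops at a first vertex $u_r$, $r\ge1$, of degree different from $2$, and for $i<r$ the vertex $u_i$ has no neighbors other than $u_{i-1}$ and $u_{i+1}$. The vertices $d_{j-1},\dots,d_1$ have degree $2$, so $u_i=d_{j-i}$ for $i\le j$, and $r\ge j\ge2$.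

Let $1\le i<r$. The set $\{u_0,\dots,u_{i-1}\}$ is a component of $\rho-u_i$. Every component of $\rho-u_i$ contains a neighbor of $u_i$, so the remaining points form the component of $u_{i+1}$, and $u_0$ is SW of them. By Lemma~\ref{lem:sep}, $\{u_0,\dots,u_{i-1}\}$ is SW of all points of $\rho$ other than $u_0,\dots,u_i$. Applying this with $i=m+1$, we get
\begin{equation}\label{eq:star}
u_m\text{ is SW of }u_n\text{ whenever }0\le m\text{ and }m+2\le n\le r .
\end{equation}
By \eqref{eq:alt}, the vertices $u_0,\dots,u_r$ are alternately NW and SE of their neighbors on the walk.

\emph{The vertex $v=u_r$ has degree at least $3$.} Otherwise it has degree $1$, no edge leaves the walk, and $\rho=\{u_0,\dots,u_r\}$ by connectedness. Then \eqref{eq:star} and alternation show that $\rho$ obeys the order rule of the chain points $c_e,\dots,c_{e+r}$, where $e=2$ if $u_0$ is NW of $u_1$ and $e=1$ otherwise. So $\rho\in\mathcal{O}$, and $R_{j_0}(B)\preceq\rho$ lies in $\mathcal{O}$, a contradiction.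

Let $p,q$ be two neighbors of $v$ other than $u_{r-1}$, with $p$ to the left of $q$. They are not on the walk and are not adjacent to any of $u_0,\dots,u_{r-1}$, and they are NE of $u_0$. By Lemma~\ref{lem:sep}, applied to the connected set $\{u_0,\dots,u_{r-1}\}$ and a single point, $p$ and $q$ are NE of all of $u_0,\dots,u_{r-1}$. Let $\rho'=\{u_0,\dots,u_r,p,q\}$.

\emph{Case 1: $v$ is NW of $u_{r-1}$.} By \eqref{eq:alt}, $v$ is NW of $p$ and of $q$. From left to right the points $v,u_{r-1},p,q$ have $v$ highest and $u_{r-1}$ lowest, so they form $4123$ or $4132$, with $u_{r-1}$ as the entry $1$. Put $d'_i=u_{r-1-i}$ for $0\le i\le r-1$. The point $d'_0=u_{r-1}$ is SE of its neighbors on the walk, so by alternation the NW point of each pair $\{d'_i,d'_{i+1}\}$ has odd index. For $i\ge1$ the point $d'_i$ is SW of $p$ and $q$, and by \eqref{eq:star} it is SW of $v$ and of $d'_{i'}$ for $i'\le i-2$. Hence $\rho'\cong R_{r-1}(F_1)$ or $\rho'\cong R_{r-1}(F_2)$.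

\emph{Case 2: $v$ is SE of $u_{r-1}$.} By \eqref{eq:alt}, $v$ is SE of $p$ and of $q$, so $p,q,v$ form $231$ or $321$, with $v$ as the entry $1$. Put $d'_i=u_{r-i}$ for $0\le i\le r$. The point $d'_1=u_{r-1}$ is NW of $d'_0=v$, so the NW point of each pair $\{d'_i,d'_{i+1}\}$ has odd index. For $i\ge1$ the point $d'_i$ is SW of $p$ and $q$, and by \eqref{eq:star} it is SW of $d'_{i'}$ for $i'\le i-2$. Hence $\rho'\cong R_r(F_3)$ or $\rho'\cong R_r(F_4)$.

Since $r\ge j$, in both cases $R_{j-1}(F_\nu)\preceq R_j(B)$ for some $\nu$ depending on $j$. Some $\nu$ occurs for infinitely many $j$, and since $R_i(F_\nu)$ increases with $i$, this $\nu$ has the required property.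
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{(b)$\Leftrightarrow$(c).} We have $\mathcal{D}_\nu\not\subseteq Y$ if and only if some element of $\mathcal{D}_\nu$ contains an element of $\mathcal{B}(Y)$, and since $\mathcal{D}_\nu$ is a class, this holds if and only if some element of $\mathcal{B}(Y)$ lies in $\mathcal{D}_\nu$.

\emph{Decidability of (c).} We show that a permutation $\gamma$ of length $n$ lies in $\mathcal{D}_\nu$ if and only if $\gamma\preceq R_{3n+2}(F_\nu)$. Write $R_J=R_J(F_\nu)$, and consider an occurrence of $\gamma$ in $R_J$ with $J\ge3n+3$. At most $n$ of the points $d_1,\dots,d_J$ are used, and $J>n+2(n+1)$, so the count of runs in the proof of Lemma~\ref{lem:pumpE} yields three unused points $d_i,d_{i+1},d_{i+2}$ with $1\le i\le J-2$. The map that fixes $F_\nu$ and $d_m$ for $m<i$ and sends $d_m$ to $d_{m-2}$ for $m\ge i+3$ preserves the order of the parts, the parity of indices, and consecutiveness, so it is an isomorphism from $R_J-\{d_i,d_{i+1},d_{i+2}\}$ onto $R_{J-2}-d_i$. Hence $\gamma\preceq R_{J-2}$. Repeating this we reach $\gamma\preceq R_J$ with $J\le3n+2$, and $R_J\preceq R_{3n+2}$.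

\emph{(b)$\Rightarrow$(a).} Suppose that $X\oplus Y$ is not finitely based for some finitely based $X$, and take $A$ and $B$ as in Theorem~\ref{thm:criterion}. If all $R_j(B_1)$ were in $\mathcal{O}$, then by Lemma~\ref{lem:absorb} each $L_i(A)\oplus R_j(B_1)$ would be contained in some $L_{i'}(A)$, which lies in $X$ by (i); this contradicts (iii). So Lemma~\ref{lem:branch} applies to the connected permutation $B_1$, and there is $\nu$ such that every element of $\mathcal{D}_\nu$ is contained in some $R_j(B_1)\preceq R_j(B)$, which lies in $Y$ by (ii). Thus $\mathcal{D}_\nu\subseteq Y$, and (b) fails.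

\emph{(a)$\Rightarrow$(a$'$)} is immediate.

\emph{(a$'$)$\Rightarrow$(b).} Suppose $\mathcal{D}_\nu\subseteq Y$. We construct $X=\operatorname{Av}(\beta)$ satisfying the conditions of Theorem~\ref{thm:criterion} with $B=F_\nu$. The left end $A$ should be connected and lie outside $Y$, which gives (iv), and $\beta$ should be $A$ followed by a piece of a tail of $B$ that does not fit into a bare chain, which gives (i) and (iii).

As $Y$ is not the class of all permutations, there is $\gamma\in\mathcal{B}(Y)$. Let $A$ be $\gamma$ with one additional point $a$ placed NW of all points of $\gamma$. Then $A$ is connected with topmost point $a$, so $A_1=A$; and $B=F_\nu$ is connected, so $B_1=B$. Put $\delta=R_1(F_\nu)$, $\beta=A\oplus\delta$ and $X=\operatorname{Av}(\beta)$. The graph $G(\delta)$ has a vertex of degree $3$: the entry $4$ of $F_\nu$ for $\nu=1,2$, and the point $f$ for $\nu=3,4$.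
\begin{enumerate}
\item[(i)] Suppose $\beta$ occurs in $L_i(A)$ as $A'\oplus\delta'$ with $A'\cong A$ and $\delta'\cong\delta$. The points $c_1,\dots,c_i$ induce a path, in which no vertex has degree $3$, so $\delta'$ contains a point $x\in A$. All points of $A'$ are SW of $x$. By the order rule no $c_j$ with $j\ge1$ is SW of a point of $A$, so $A'\subseteq A$, and $A'=A$ since $|A'|=|A|$. Then $x\in A'\cap\delta'$, which is impossible. So $L_i(A)\in X$ for all $i$.
\item[(ii)] $R_j(B)=R_j(F_\nu)\in\mathcal{D}_\nu\subseteq Y$ for all $j$.
\item[(iii)] $L_0(A)\oplus R_1(B_1)=\beta\notin X$.
\item[(iv)] $L_0(A_1)\oplus R_0(B)$ contains $A$ and hence $\gamma$, so it is not in $Y$.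
\end{enumerate}
By Theorem~\ref{thm:criterion}, $X\oplus Y$ is not finitely based, so (a$'$) fails.

\emph{The left summand.} Rotation by $180^\circ$ is a length-preserving involution that preserves containment, so $\mathcal{B}(Z^{rc})=\mathcal{B}(Z)^{rc}$ for every class $Z$; and $(\sigma\oplus\tau)^{rc}=\tau^{rc}\oplus\sigma^{rc}$, so $(Y\oplus X)^{rc}=X^{rc}\oplus Y^{rc}$. Hence $Y\oplus X$ is finitely based if and only if $X^{rc}\oplus Y^{rc}$ is, and $X^{rc}$ runs through all finitely based classes, or all classes with a one-element basis, as $X$ does. Apply what has been proved to $Y^{rc}$, noting that $\mathcal{D}_\nu\subseteq Y^{rc}$ if and only if $\mathcal{D}_\nu^{rc}\subseteq Y$, and that $\mathcal{B}(Y^{rc})$ meets $\mathcal{D}_\nu$ if and only if $\mathcal{B}(Y)$ meets $\mathcal{D}_\nu^{rc}$.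
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Decidability Questions for Pattern},
\texttt{http://www-history.mcs.st-and.ac.uk/\~{}nik/talks/gainesville.pdf}

\end{thebibliography}
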